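# Dominant lower Bruhat intervals in affine Weyl groups that are not unimodal

## Alcoves, lengths, cosets and the dominance order

Let $\Phi$ be an irreducible reduced crystallographic root system with simple roots $\alpha_i$ ($i\in I$), positive roots $\Phi^+$, $N=|\Phi^+|$, and $2\rho=\sum_{\alpha>0}\alpha$. Roots act as linear functions $x\mapsto\langle\alpha,x\rangle$ on the real space $V$ spanned by the coroots. Write $Q^\vee=\mathbb Z\Phi^\vee\subset V$ for the coroot lattice, $W_f$ for the finite Weyl group, $w_0$ for its longest element, and $s_\alpha(x)=x-\langle\alpha,x\rangle\alpha^\vee$. The open dominant chamber is $C_+=\{x:\langle\alpha_i,x\rangle>0\ \forall i\}$. A vector is *dominant* if it lies in $\overline{C_+}$.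

**Definition (affine Weyl group, alcoves, length).** $W=W_f\ltimes Q^\vee$ acts on $V$, with $t_\mu$ denoting translation by $\mu\in Q^\vee$. Its reflections are the reflections in the hyperplanes $\{\langle\alpha,x\rangle=k\}$, $\alpha>0$, $k\in\mathbb Z$. The *alcoves* are the connected components of the complement of all these hyperplanes, and $W$ permutes them simply transitively. The fundamental alcove $A_+$ is the one on which every positive root takes values in $(0,1)$. The length $\ell(w)$ is the number of hyperplanes that separate $A_+$ from $wA_+$.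

*Example ($A_1$).* Use the coordinate $z=\langle\alpha,x\rangle$ on the line $V$. The hyperplanes are the integers, the alcoves are the intervals $(k,k+1)$, and $A_+=(0,1)$. If $wA_+=(k,k+1)$ then $\ell(w)=|k|$. The lattice $Q^\vee$ is $\{z\in2\mathbb Z\}$, and $t_{m\alpha^\vee}$ with $m\ge 0$ has length $2m$.

**Definition (Bruhat order).** For a reflection $r$, one has $\ell(rw)<\ell(w)$ exactly when the hyperplane of $r$ separates $A_+$ from $wA_+$. The Bruhat order is generated by the relations $rw<w$ for such pairs. We use the *lifting property*: if $x\le y$ and $s$ is a simple reflection with $sy<y$, then $sx\le y$; likewise on the right.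

*Example ($A_1$).* Any two alcoves $(k,k+1)$, $(l,l+1)$ whose lengths have different parity are exchanged by a reflection, so $x<y$ whenever $\ell(x)<\ell(y)$ (insert an intermediate length if the parities agree).

**Definition (minimal coset representatives).** ${}^fW$ is the set of minimal length representatives of the cosets $W_fw$. Every $w\in W$ is uniquely $w=ab$ with $a\in W_f$, $b\in{}^fW$, and $\ell(w)=\ell(a)+\ell(b)$. The projection $w\mapsto b$ preserves Bruhat order (Björner–Brenti, *Combinatorics of Coxeter Groups*, Prop. 2.5.1). In alcove terms, $w\in{}^fW$ iff no simple reflection of $W_f$ shortens $w$ from the left, iff $wA_+\subset C_+$.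

*Example ($A_2$).* With $a=\langle\alpha_1,x\rangle$, $b=\langle\alpha_2,x\rangle$, the alcoves in $C_+$ nearest to $A_+=\{a,b>0,\ a+b<1\}$ are $\{a,b<1,\ a+b>1\}$ and then its two neighbors across $a=1$ and $b=1$. So ${}^fW$ has $1,1,2$ elements of length $0,1,2$.

**Definition (dominance order).** For $\mu,\lambda\in Q^\vee$, $\mu\le\lambda$ means $\lambda-\mu\in\sum_i\mathbb Z_{\ge0}\alpha_i^\vee$. If $\lambda$ is dominant then $w\lambda\le\lambda$ for all $w\in W_f$.

*Example ($A_4$).* $Q^\vee=\{v\in\mathbb Z^5:\sum v_i=0\}$, $\alpha_i^\vee=e_i-e_{i+1}$, and the coefficient of $\alpha_k^\vee$ in $v$ is the partial sum $v_1+\dots+v_k$. So $\mu\le\lambda$ means that each partial sum of $\mu$ is at most that of $\lambda$; for instance $0\le(1,0,0,0,-1)$. Dominant means weakly decreasing, and $\langle2\rho,\mu\rangle=\sum_{i<j}(\mu_i-\mu_j)$.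

**Definition ($W^\mu$).** For dominant $\mu$, $\mathrm{Stab}(\mu)\subset W_f$ is generated by the $s_{\alpha_i}$ with $\langle\alpha_i,\mu\rangle=0$. $W^\mu$ is the set of minimal length representatives of $W_f/\mathrm{Stab}(\mu)$: the $u$ with $u\alpha>0$ for all $\alpha>0$ such that $\langle\alpha,\mu\rangle=0$.

*Example.* In $A_4$ take $\mu=(1,0,0,0,-1)$. The stabilizer is $S_3$ on the middle coordinates, and $\sum_{u\in W^\mu}q^{\ell(u)}=[5]!/[3]!=[4][5]$ with $[k]=1+q+\dots+q^{k-1}$, $[k]!=[1][2]\cdots[k]$.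

**Definition (unimodal).** $(a_i)_{i\ge0}$ is unimodal if $a_0\le\dots\le a_m\ge a_{m+1}\ge\cdots$ for some $m$. If $a_i-a_{i-1}<0<a_j-a_{j-1}$ for some $i<j$, then it is not unimodal: the first inequality forces $m\le i-1$, and then all later steps are $\le0$.

*Example.* $1,1,2,2,1$ is unimodal; $2,1,2$ is not.

## Unimodality below a dominant translation

For dominant $\lambda\in Q^\vee$ put
$${}^fb_i^{t_\lambda}=\#\{w\in{}^fW:\ell(w)=i,\ w\le t_\lambda\},\qquad P_\lambda(q)=\sum_i{}^fb_i^{t_\lambda}q^i ,$$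
and $c_i={}^fb_i^{t_\lambda}-{}^fb_{i-1}^{t_\lambda}$, so that $\sum_ic_iq^i=(1-q)P_\lambda(q)$. We abbreviate $b_i={}^fb_i^{t_\lambda}$.

The question, stated as a conjecture in connection with "Asymptotic log-concavity of dominant lower Bruhat intervals via Brunn–Minkowski inequality" (https://fpsac2024.rub.de/public/extended_abstracts/hu.pdf), is this. *Is the sequence $({}^fb_i^{t_\lambda})_i$ unimodal for every affine Weyl group $W$ as above and every dominant $\lambda\in Q^\vee$?*

The answer is no.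

**Theorem 1.** Let $\Phi=A_4$, $n\in5\mathbb Z$, $n\ge40$, and $\lambda=(n-3,1,1,1,0)-\frac n5(1,1,1,1,1)$. Then
$$c_{2n-1}=-4<0,\qquad c_{2n}=\#\{(x,y)\in\mathbb Z_{\ge0}^2:2x+3y=n\}-6>0 .$$
So $b_{2n-2}>b_{2n-1}<b_{2n}$, and the sequence is not unimodal. For $n=40$: $\lambda=(29,-7,-7,-7,-8)$, $b_{79}=b_{78}-4$, $b_{80}=b_{79}+1$.

After proving this we derive a closed formula for $P_\lambda$ in all types (Theorem 2). From it we obtain unimodality in rank $\le2$ (Theorem 3), and failures in $A_4$ and $D_4$ by unbounded amounts (Theorem 4). Which of the remaining types satisfy the conjecture is not settled here.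

*Rank one by hand.* In $A_1$ with $\lambda=m\alpha^\vee$, ${}^fW$ has one element of each length (the alcoves $(k,k+1)$, $k\ge0$), and all of length $\le2m$ lie below $t_\lambda$. So $P_\lambda=1+q+\dots+q^{2m}$, which is unimodal.

Conventions used throughout: $\phi_k=1-q^k$, $[k]=\phi_k/\phi_1$, $\binom nk_q$ is a Gaussian binomial, $[q^i]F$ is the coefficient of $q^i$ in $F$, and $p=q^{-1}$.

## The interval below $t_\lambda$ as a sum over dominant $\mu\le\lambda$

**Proposition 1.** 
$$P_\lambda(q)=\sum_{\mu\in Q^\vee\ \text{dominant},\ \mu\le\lambda}q^{\langle2\rho,\mu\rangle}\sum_{u\in W^\mu}q^{-\ell(u)} .$$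

**Step 1: lengths.** *This step lists the elements of ${}^fW$ and computes their lengths.* Write $w=t_\mu u$ with $\mu\in Q^\vee$, $u\in W_f$, so $wA_+=\mu+uA_+$. Let $\alpha>0$ and $m=\langle\alpha,\mu\rangle$. On $wA_+$ the root $\alpha$ takes values in $(m,m+1)$ if $u^{-1}\alpha>0$ and in $(m-1,m)$ if $u^{-1}\alpha<0$. Hence $wA_+\subset C_+$ iff $m\ge0$ in the first case and $m\ge1$ in the second, for every $\alpha>0$. That is: $\mu$ is dominant and $u^{-1}\alpha>0$ for every $\alpha>0$ with $\langle\alpha,\mu\rangle=0$; in other words $\mu$ is dominant and $u^{-1}\in W^\mu$. In that case $\alpha$ contributes $m$ separating hyperplanes in the first case and $m-1$ in the second, so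
$$\ell(t_\mu u)=\langle2\rho,\mu\rangle-\ell(u).\tag{1}$$
In particular $t_\mu\in{}^fW$ for dominant $\mu$, with $\ell(t_\mu)=\langle2\rho,\mu\rangle$. Since $\ell(u)=\ell(u^{-1})$, Proposition 1 follows once we show, for $w=t_\mu u\in{}^fW$,
$$w\le t_\lambda\iff\mu\le\lambda .$$

**Step 2: $w\le t_\lambda$ implies $\mu\le\lambda$.** *We follow the point $w(0)$ down a Bruhat chain.* For $w\in W$ let $w(0)^+$ be the dominant element of $W_f\,w(0)$. Let $r$ be the reflection in $\{\langle\alpha,x\rangle=k\}$, $\alpha>0$, with $\ell(rw)<\ell(w)$, so this hyperplane separates $A_+$ from $wA_+$. Note that $w(0)\in\overline{wA_+}$, and put $a=\langle\alpha,w(0)\rangle$.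

If $k\ge1$, then $\alpha<k$ on $A_+$, so $\alpha>k$ on $wA_+$ and $a\ge k$. Here $rw(0)=w(0)-(a-k)\alpha^\vee$ with $0\le a-k\le a$. If $k\le0$, then $\alpha<k$ on $wA_+$, so $a\le k\le0$, and $rw(0)=w(0)+(k-a)\alpha^\vee$ with $0\le k-a\le-a$. In both cases $rw(0)$ lies on the segment from $w(0)$ to $s_\alpha w(0)$. So $rw(0)$, and with it $(rw)(0)^+$, lies in the convex hull of $W_f\,w(0)^+$. Every point of that orbit is $\le w(0)^+$. Hence $w(0)^+-(rw)(0)^+$ is a nonnegative real combination of the $\alpha_i^\vee$, and an integral one because both points are in $Q^\vee$. So $(rw)(0)^+\le w(0)^+$. Going down a chain of reflections from $t_\lambda$ to $w=t_\mu u$ gives $\mu\le\lambda$.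

**Step 3: maximal elements of double cosets.** *These will let us compare translations that are not dominant.* For $\nu\in Q^\vee$ let $n_\nu$ be an element of maximal length in the finite set $W_ft_\nu W_f$. All simple reflections of $W_f$ are left and right descents of $n_\nu$. By the lifting property,
$$x\le n_\nu\ \Longrightarrow\ W_f\,x\,W_f\le n_\nu .$$
Taking $x=n_\nu$ shows that $n_\nu$ is the maximum of its double coset; in particular it depends only on the double coset.

For $\lambda$ dominant, $n_\lambda=w_0t_\lambda$. Indeed $\ell(w_0t_\lambda)=N+\ell(t_\lambda)$ since $t_\lambda\in{}^fW$. Any element of $W_ft_\lambda W_f$ is $t_\nu v$ with $\nu\in W_f\lambda$. On its alcove a root $\alpha>0$ takes values in $(m,m+1)$ or $(m-1,m)$, $m=\langle\alpha,\nu\rangle$, so at most $|m|+1$ hyperplanes of $\alpha$ separate it from $A_+$. Its length is therefore at most $\sum_{\alpha>0}(|\langle\alpha,\nu\rangle|+1)=\langle2\rho,\lambda\rangle+N$, by $W_f$-invariance of $\sum_{\alpha>0}|\langle\alpha,\cdot\rangle|$.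 So $w_0t_\lambda$ has maximal length.

**Step 4: descent from $\lambda$ to $\mu$.** *We show $n_\mu\le n_\lambda$ when $\mu\le\lambda$ are dominant, moving by one simple coroot at a time.* Suppose $\nu\in Q^\vee$, $\nu\ge\mu$, $\nu\ne\mu$, and write $\nu-\mu=\sum k_i\alpha_i^\vee$, $k_i\ge0$. With a $W_f$-invariant inner product,
$$0<(\nu-\mu,\nu-\mu)=\sum_ik_i(\alpha_i^\vee,\nu-\mu),$$
so some $i$ has $k_i\ge1$ and $\langle\alpha_i,\nu-\mu\rangle>0$. As $\mu$ is dominant, $m:=\langle\alpha_i,\nu\rangle\ge1$. Put $\nu'=\nu-\alpha_i^\vee$, which is still $\ge\mu$.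

* If $m=1$, then $\nu'=s_{\alpha_i}\nu$ and $t_{\nu'}=s_{\alpha_i}t_\nu s_{\alpha_i}$, so $n_{\nu'}=n_\nu$.
* If $m\ge2$, let $r$ be the reflection in $\{\langle\alpha_i,x\rangle=m-1\}$. Here $m-1\ge1$, while $\alpha_i$ takes values in $(0,1)$ on $A_+$ and in $(m,m+1)$ on $\nu+A_+$; so this hyperplane separates $A_+$ from $t_\nu A_+$ and $rt_\nu<t_\nu\le n_\nu$. Since $r(\nu)=\nu-\alpha_i^\vee=\nu'$, we have $rt_\nu\in t_{\nu'}W_f$. By Step 3, $W_ft_{\nu'}W_f\le n_\nu$, so $n_{\nu'}\le n_\nu$.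

Each move lowers $\sum k_i$ by one, so starting at $\nu=\lambda$ we reach $\mu$, and $n_\mu\le n_\lambda$. (One can instead stay among dominant elements, using Stembridge, *The partial order of dominant weights*, Adv. Math. 136 (1998), Cor. 2.7: covers in the dominance order on dominant weights differ by a positive root. The moves above are enough.)

**Step 5: $\mu\le\lambda$ implies $w\le t_\lambda$.** *We project back to ${}^fW$.* By Step 4, $t_\mu\le n_\mu\le n_\lambda=w_0t_\lambda$. Projecting to ${}^fW$ gives $t_\mu\le t_\lambda$. Finally $t_\mu=(t_\mu u)u^{-1}$ with $\ell(t_\mu)=\ell(t_\mu u)+\ell(u^{-1})$ by (1), so $t_\mu u\le t_\mu\le t_\lambda$. $\square$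

*Small cases.* In $A_2$, $\lambda=(1,0,-1)$: the dominant $\mu\le\lambda$ are $\lambda$ and $0$, and
$$P_\lambda=1+q^4(1+2p+2p^2+p^3)=1+q+2q^2+2q^3+q^4 .$$
For $\lambda=(2,-1,-1)$ there is one more layer, $q^6(1+p+p^2)$, and $P_\lambda=1+q+2q^2+2q^3+2q^4+q^5+q^6$. In $A_4$, $\lambda=(1,0,0,0,-1)$: the layer of $\lambda$ is $q^8\sum_{W^\lambda}q^{-\ell(u)}=q[4][5]$ (a polynomial in $p$ of degree $7$ with palindromic coefficients), so $P_\lambda=1+q[4][5]$, with coefficients $1,1,2,3,4,4,3,2,1$. All are unimodal.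

## Sublattices of $\mathbb F_q[[t]]^5$ and a two-term formula in $A_4$

Now let $\lambda=(n-3,1,1,1,0)-\frac n5(1,\dots,1)$ as in Theorem 1. The aim of this section is the identity
$$P_\lambda(q)=\binom{n-1}4_q+q^{n-4}[5]\binom{n-1}3_q .\tag{2}$$

**Step 1: the dominant $\mu\le\lambda$.** *We identify the index set of Proposition 1.* Shift by $\frac n5(1,\dots,1)$. The dominant $\mu\le\lambda$ become weakly decreasing $\mu\in\mathbb Z^5$ of sum $n$ with partial sums at most those of $(n-3,1,1,1,0)$. *These are exactly the partitions of $n$ with exactly $4$ or $5$ nonzero parts.* If $\mu\le\lambda$, the 4th partial sum gives $\mu_5\ge0$ and the 3rd gives $\mu_4+\mu_5\ge1$, so $\mu_4\ge1$. Conversely, if $\mu_5\ge0$ and $\mu_4\ge1$, then for $k\le4$ we have $\mu_1+\dots+\mu_k=n-\mu_{k+1}-\dots-\mu_5\le n-(4-k)$, which is the $k$-th partial sum of $(n-3,1,1,1,0)$.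

**Step 2: a layer counts sublattices.** *We give the summand of $\mu$ in Proposition 1 a meaning that can be summed over $\mu$.* Let $q$ be a prime power, $O=\mathbb F_q[[t]]$, $K=GL_5(O)$. By elementary divisors, the $O$-submodules $L\subset O^5$ with $O^5/L\cong\bigoplus O/t^{\mu_i}$ form one $K$-orbit, that of $L_\mu=\bigoplus t^{\mu_i}Oe_i$. An element $g$ stabilizes $L_\mu$ iff conjugating by $\mathrm{diag}(t^{\mu_i})$ keeps it in $K$, so the stabilizer is
$$S=\{g\in K:\ g_{ij}\in t^{\mu_i-\mu_j}O\text{ whenever }\mu_i>\mu_j\}\ \subset\ H=\{g\in K:\ g_{ij}\in tO\text{ whenever }\mu_i>\mu_j\}.$$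
$H$ is the preimage of a parabolic subgroup $\mathcal P_\mu$ of $GL_5(\mathbb F_q)$ of type $\mathrm{Stab}(\mu)$. By the Bruhat decomposition $[K:H]=|GL_5(\mathbb F_q)/\mathcal P_\mu(\mathbb F_q)|=\sum_{u\in W^\mu}q^{\ell(u)}$.

For $[H:S]$, take $m>\mu_1$ and reduce modulo $t^m$; both groups contain the kernel of $K\to GL_5(O/t^m)$. A matrix satisfying the conditions of $H$ or $S$ is block triangular modulo $t$, so its invertibility depends only on the diagonal blocks modulo $t$. Hence the two finite groups differ only in the number of choices for the entries $g_{ij}$ with $\mu_i>\mu_j$: $q^{m-1}$ for $H$ and $q^{m-(\mu_i-\mu_j)}$ for $S$. So $[H:S]=\prod_{i<j,\ \mu_i>\mu_j}q^{\mu_i-\mu_j-1}=q^{\langle2\rho,\mu\rangle-D}$ with $D=\#\{i<j:\mu_i>\mu_j\}$. Since $D$ is the maximal length in $W^\mu$ and $\sum_{W^\mu}q^{\ell(u)}$ is palindromic, $\sum_{W^\mu}q^{\ell(u)}=q^D\sum_{W^\mu}q^{-\ell(u)}$. Therefore the orbit has exactly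
$$[K:S]=q^{\langle2\rho,\mu\rangle}\sum_{u\in W^\mu}q^{-\ell(u)}$$
elements. By Proposition 1 and Step 1, $P_\lambda(q)$ is the number of $L\subset O^5$ of colength $n$ (that is, $\dim_{\mathbb F_q}O^5/L=n$) for which $O^5/L$ needs exactly $4$ or $5$ generators.

**Step 3: all sublattices of $O^r$.** *A counting lemma.* Let $N_r(m)$ be the number of sublattices of colength $m$ in $O^r$. The last coordinates of elements of $L$ form an ideal $t^aO$. The kernel $L'=L\cap O^{r-1}$ has colength $b=m-a$ in $O^{r-1}$, and $L$ is determined by $L'$ and the class modulo $L'$ of the first $r-1$ coordinates of an element with last coordinate $t^a$. That class is an arbitrary element of $O^{r-1}/L'$, so there are $q^b$ choices. Thus $N_r(m)=\sum_{b=0}^mq^bN_{r-1}(b)$, $N_1(m)=1$, and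
$$\sum_mN_r(m)z^m=\frac1{1-z}\sum_bN_{r-1}(b)(qz)^b=\prod_{i=0}^{r-1}\frac1{1-q^iz},$$
so $N_r(m)=\binom{m+r-1}{r-1}_q$ by the $q$-binomial theorem.

**Step 4: the count by number of generators.** *We split by the image $U$ of $L$ in $\mathbb F_q^5$; the quotient needs exactly $r$ generators iff $\dim U=5-r$.*

For $r=5$: $U=0$, so $L=tL''$ with $L''$ of colength $n-5$ in $O^5$, giving $N_5(n-5)=\binom{n-1}4_q$.

For $r=4$: $U$ is a line, $[5]$ choices. Choose a basis so that $O^5=O\oplus O^4$ and $U=\mathbb F_q\oplus0$. The first coordinate of some element of $L$ is a unit, so $L\to O$ is onto, and $O^5/L\cong O^4/L'$ with $L'=L\cap O^4$. So $L'$ has colength $n$ in $O^4$. An element of $L'$ reduces modulo $t$ into $U\cap(0\oplus\mathbb F_q^4)=0$, so $L'\subset tO^4$, of colength $n-4$ there: $N_4(n-4)=\binom{n-1}3_q$ choices. Given $L'$, $L$ is determined by an element $(1,v)$ with $v$ modulo $L'$, and $v\in tO^4$ because the reduction lies in $U$. So there are $|tO^4/L'|=q^{n-4}$ choices,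 and all of them occur. This gives $q^{n-4}[5]\binom{n-1}3_q$.

Thus (2) holds for all prime powers $q$, hence as polynomials. (For $n=5$ it reads $1+q[5][4]$, as found above.) $\square$

## Two symmetric summands with different centers, and a parity effect

A natural attempt to prove unimodality is to group the layers of Proposition 1 into blocks that are visibly unimodal. Formula (2) does this. Gaussian binomials have symmetric unimodal coefficients (Sylvester's theorem), products of symmetric unimodal polynomials with nonnegative coefficients are again of this kind, and so each summand of (2) is symmetric and unimodal. But the first is centered at $2(n-5)=2n-10$ and the second at $(n-4)+2+\frac32(n-4)=\frac52n-8$; for $n=40$ these are $70$ and $92$. Between the two centers the first summand decreases while the second increases, and nothing formal decides the sign of the sum. This is where the attempt stops.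

One must compare the two slopes, and here there is a parity effect. Put $M=n-5$ and let $A,B,F$ be the coefficient functions (zero at negative arguments) of
$$\frac1{\phi_2\phi_3\phi_4},\qquad\frac1{\phi_1\phi_2\phi_3},\qquad\frac1{\phi_1\phi_2^2}.$$
We shall see that, up to terms of order $q^{2M}$, $c_i=A(i)-B(i-M-6)$. By their poles at $q=1$, $A(i)\sim i^2/48$ and $B(k)\sim k^2/12$, so the leading terms balance when $i=2(i-M)$, that is, near $i=2M$. There the next order decides. $B$ behaves smoothly at that order, but $A$ does not: $\frac1{\phi_2\phi_3\phi_4}$ has a double pole at $q=-1$, so $A$ jumps between odd and even arguments by an amount linear in $i$. At the balance point one may thus hope for a negative $c_i$ at an odd $i$ followed by a positive $c_{i+1}$. The jump has an exact form: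
$$A(2j)=B(j),\qquad A(2j+3)=B(j).\tag{3}$$
Indeed $A$ counts partitions into parts $2,3,4$. For total $2j$ the number of $3$'s is even; pair them into $6$'s and halve, to get partitions of $j$ into parts $1,2,3$. For total $2j+3$ the number of $3$'s is odd; remove one.

Exact cancellation $A(i)=B(i-M-6)$ through the second formula of (3) requires $i=2(i-M-6)+3$, i.e. $i=2M+9=2n-1$. That is the index in Theorem 1.

## The coefficients at $2n-1$ and $2n$

**Step 1: expansion modulo $q^{3M}$.** *We compute $c_i$ for $i<3M$.* From (2),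
$$(1-q)P_\lambda=\frac{\prod_{j=1}^4(1-q^{M+j})}{\phi_2\phi_3\phi_4}+\frac{q^{M+1}\phi_5\prod_{j=2}^4(1-q^{M+j})}{\phi_1\phi_2\phi_3}.$$
Expand the products and drop everything with a factor $q^{3M}$.

Terms of order $q^M$: as $\phi_4=\phi_1(1+q+q^2+q^3)$,
$$-\frac{q^{M+1}(1+q+q^2+q^3)}{\phi_2\phi_3\phi_4}+\frac{q^{M+1}(1-q^5)}{\phi_1\phi_2\phi_3}=\frac{q^{M+1}(-1+1-q^5)}{\phi_1\phi_2\phi_3}=-\frac{q^{M+6}}{\phi_1\phi_2\phi_3}.$$

Terms of order $q^{2M}$: the second elementary symmetric function of $q,q^2,q^3,q^4$ is $q^3+q^4+2q^5+q^6+q^7=q^3(1+q^2)(1+q+q^2)$. Since $\phi_3=\phi_1(1+q+q^2)$ and $\phi_4=\phi_2(1+q^2)$, the first summand gives $\frac{q^{2M+3}}{\phi_1\phi_2^2}$. The second gives $-\frac{q^{2M+1}\phi_5(q^2+q^3+q^4)}{\phi_1\phi_2\phi_3}=-\frac{q^{2M+3}\phi_5}{\phi_1^2\phi_2}$. Together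
$$q^{2M+3}\,\frac{(1-q)-(1-q^5)(1-q^2)}{\phi_1^2\phi_2^2}=\frac{q^{2M+4}(-1+q^4+q^5)}{\phi_1\phi_2^2},$$
because $(1-q)-(1-q^5)(1-q^2)=-q+q^2+q^5-q^7=(1-q)(-q+q^5+q^6)$.

Hence for $i<3M$
$$c_i=A(i)-B(i-M-6)-F(k)+F(k-4)+F(k-5),\qquad k=i-2M-4.\tag{4}$$

**Step 2: the two coefficients.** *We evaluate (4) where (3) cancels the main terms.* The series $1/\phi_2^2$ has coefficients $1,0,2,0,3,0,4,\dots$, and partial sums give $F(0),\dots,F(6)=1,1,3,3,6,6,10$. As $M\ge35$, $2n=2M+10<3M$.

For $i=2n-1=2M+9$ we have $k=5$ and $A(2M+9)=A(2(M+3)+3)=B(M+3)$, which cancels $B(i-M-6)=B(M+3)$. So $c_{2n-1}=-6+1+1=-4$.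

For $i=2n=2M+10$ we have $k=6$, $A(2M+10)=B(M+5)$ and $B(i-M-6)=B(M+4)$. So
$$c_{2n}=B(M+5)-B(M+4)-10+3+1=r(n)-6,$$
where $r(n)=[q^n]\frac1{\phi_2\phi_3}=\#\{(x,y)\in\mathbb Z_{\ge0}^2:2x+3y=n\}$ (recall $M+5=n$).

**Step 3: $r(n)\ge7$.** *This gives the sign of $c_{2n}$.* $r(n)$ counts $y$ with $0\le y\le n/3$ and $y\equiv n\pmod 2$. Writing $n=6m+\epsilon$, $0\le\epsilon\le5$, one counts $m+1$ such $y$, except $m$ when $\epsilon=1$. So $r(n)\ge\lfloor n/6\rfloor\ge7$ for $n\ge42$, and $r(40)=7$. Hence $c_{2n}=r(n)-6>0$ for all $n\in5\mathbb Z$, $n\ge40$, with $c_{80}=1$ for $n=40$. This proves Theorem 1. $\blacksquare$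

## A closed formula for $P_\lambda$ from Brion's theorem

**Notation.** For $J\subseteq I$ let $\Phi_J$, $W_J$ be generated by the simple roots in $J$, $2\rho_J=\sum_{\alpha\in\Phi_J^+}\alpha$, $P_{W_J}(t)=\sum_{w\in W_J}t^{\ell(w)}$, and $\exp(J)$ the exponents of $W_J$ (degrees minus one, taken over all components). For $i\notin J$ put $n_i^J=2-\langle2\rho_J,\alpha_i^\vee\rangle$. It is $\ge2$, since $\langle\beta,\alpha_i^\vee\rangle\le0$ for $\beta\in\Phi_J^+$. Recall $P_{W_J}(t)=\prod_{e\in\exp(J)}(1+t+\dots+t^e)$.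

*Example.* In $A_4$ with $J=\{1,2\}$: $2\rho_J=2\alpha_1+2\alpha_2$, $\exp(J)=\{1,2\}$, $n_3^J=4$, $n_4^J=2$.

**Theorem 2.** As rational functions,
$$P_\lambda(q)=\sum_{J\subseteq I}T_J,\qquad T_J=q^{\langle2\rho-2\rho_J,\lambda\rangle}\,\frac{P_{W_f}(q^{-1})}{P_{W_J}(q^{-1})}\prod_{e\in\exp(J)}\frac1{1-q^e}\prod_{i\notin J}\frac1{1-q^{-n_i^J}} .\tag{5}$$

*Example ($A_1$, $\lambda=m\alpha^\vee$).* $T_I=\frac1{1-q}$ and $T_\emptyset=q^{2m}\frac{1+p}{1-p^2}=\frac{q^{2m}}{1-p}=-\frac{q^{2m+1}}{1-q}$; the sum is $1+q+\dots+q^{2m}$.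

Two textbook facts are used.

* *Brion's theorem* (Ann. Sci. ENS 21 (1988); Beck–Robins, *Computing the Continuous Discretely*, Ch. 9). For a rational polytope $\Pi$ and lattice $\Lambda$, $\sum_{\mu\in\Pi\cap\Lambda}e^\mu=\sum_v\sigma_v$ over the vertices $v$, where $\sigma_v$ is the rational function represented by $\sum e^\mu$ over the lattice points of the tangent cone at $v$. For $[0,m]\subset\mathbb R$: $\frac1{1-z}+\frac{z^m}{1-z^{-1}}=1+\dots+z^m$. For a simplicial cone with apex $v$ and edge vectors $g_1,\dots,g_r\in\Lambda$, $\sigma_v=\sum_ae^a/\prod(1-e^{g_k})$, with $a$ running over the lattice points of $v+\sum[0,1)g_k$.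
* *Bott's theorem* (Humphreys, *Reflection Groups and Coxeter Groups*, Thm 8.9). The length generating function of an affine Weyl group is that of its finite Weyl group times $\prod_e(1-q^e)^{-1}$, over the exponents. So the minimal right coset representatives have length generating function $\prod_e(1-q^e)^{-1}$.

**Step 1: lattice points of polytopes.** *We exchange the two sums in Proposition 1.* Let $\varpi_i$ be the basis dual to $\alpha_i^\vee$, and $D_R(u)$ the right descent set of $u\in W_f$. For dominant $\mu$, $u\in W^\mu$ iff no $i\in D_R(u)$ has $\langle\alpha_i,\mu\rangle=0$. So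
$$P_\lambda=\sum_{u\in W_f}q^{-\ell(u)}\sum_{\mu\in S_u}q^{\langle2\rho,\mu\rangle},$$
$$S_u=\{\mu\in Q^\vee:\ \langle\varpi_i,\mu\rangle\le\langle\varpi_i,\lambda\rangle,\ \langle\alpha_i,\mu\rangle\ge0,\ \text{with }\langle\alpha_i,\mu\rangle\ge1\text{ if }i\in D_R(u)\}.$$

**Step 2: a simple polytope.** *We move the facets slightly, without changing the lattice points, so that the vertices become easy to list.* Recall that the inverse of a Cartan matrix is nonnegative with positive diagonal; hence $\langle\varpi_i,x\rangle\ge0$ for dominant $x$, and $>0$ for $x\in C_+$. Choose a rational $\kappa\in C_+$ with $\langle\varpi_i,\kappa\rangle<1$ for all $i$. Put $y=\lambda+\kappa$, put $\delta_i=0$ for $i\notin D_R(u)$, and choose rational $0<\delta_i<\min(1,\langle\alpha_i,\kappa\rangle)$ for $i\in D_R(u)$. Then $\delta_i<\langle\alpha_i,y\rangle$ always. Let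
$$\Pi=\{x:\ \langle\alpha_i,x\rangle\ge\delta_i,\ \langle\varpi_i,x\rangle\le\langle\varpi_i,y\rangle\ \ \forall i\}.$$
All pairings of $\varpi_i,\alpha_i$ with $Q^\vee$ are integers, so $\Pi\cap Q^\vee=S_u$. $\Pi$ is bounded: a direction $x$ in its recession cone has $\langle\alpha_i,x\rangle\ge0$, hence $\langle\varpi_i,x\rangle\ge0$, and also $\langle\varpi_i,x\rangle\le0$, so $x=0$.

*At any point, no $i$ is tight twice.* Let $x\in\Pi$ have tight $\alpha$-constraints $J$ and tight $\varpi$-constraints $K$. Then $x=y-\sum_{k\notin K}c_k\alpha_k^\vee$ with $c_k>0$. For $i\in K$, $\langle\alpha_i,x\rangle\ge\langle\alpha_i,y\rangle>\delta_i$ because $\langle\alpha_i,\alpha_k^\vee\rangle\le0$ for $k\ne i$. So $J\cap K=\emptyset$. At a vertex at least $|I|$ constraints are tight, so $K=I\setminus J$ there.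

*Each $J$ gives a vertex.* The conditions $\langle\alpha_j,x\rangle=\delta_j$ ($j\in J$), $\langle\varpi_i,x\rangle=\langle\varpi_i,y\rangle$ ($i\notin J$) say $x=y-\sum_{j\in J}c_j\alpha_j^\vee$ with
$$\sum_{k\in J}\langle\alpha_j,\alpha_k^\vee\rangle c_k=\langle\alpha_j,y\rangle-\delta_j>0\qquad(j\in J).$$
The Cartan matrix of $J$ is invertible, so for any right-hand sides there is a unique solution; in particular the $|I|$ functionals are independent. Its inverse is nonnegative with positive diagonal, so all $c_j>0$. For $i\notin J$ the solution $v_J$ has $\langle\alpha_i,v_J\rangle\ge\langle\alpha_i,y\rangle>\delta_i$. So $v_J\in\Pi$, with exactly the prescribed tight constraints. Hence $\Pi$ is simple with vertices $v_J$, $J\subseteq I$, and the tangent cone at $v_J$ is simplicial, cut out by these $|I|$ inequalities.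

**Step 3: edges and specialization.** *We check that $e^\mu\mapsto q^{\langle2\rho,\mu\rangle}$ may be applied vertex by vertex.* By Brion, $\sum_{\mu\in S_u}e^\mu=\sum_J\sigma_J^u$. The edge directions at $v_J$ are dual to the tight functionals.

* For $i\notin J$: $z_i\in-\alpha_i^\vee+\mathrm{span}\,\Phi_J^\vee$ with $\langle\alpha_j,z_i\rangle=0$ for $j\in J$. So $\langle2\rho_J,z_i\rangle=0$. Since $\langle2\rho,\alpha_j^\vee\rangle=2=\langle2\rho_J,\alpha_j^\vee\rangle$ for $j\in J$, the functional $2\rho-2\rho_J$ vanishes on $\Phi_J^\vee$, and $\langle2\rho-2\rho_J,z_i\rangle=-\langle2\rho-2\rho_J,\alpha_i^\vee\rangle=-n_i^J<0$.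
* For $j\in J$: the fundamental coweights of $\Phi_J$ in $\mathrm{span}\,\Phi_J^\vee$. There $2\rho-2\rho_J$ vanishes and $2\rho_J$ is positive.

So $\langle2\rho,\cdot\rangle$ is nonzero on every edge, and no denominator of $\sigma_J^u$ vanishes under $e^\mu\mapsto q^{\langle2\rho,\mu\rangle}$. The same denominators survive the two-variable specialization $e^\mu\mapsto s^{\langle2\rho-2\rho_J,\mu\rangle}q^{\langle2\rho_J,\mu\rangle}$. Under it the sum over the lattice points of the cone converges absolutely for $|s|>1>|q|>0$. So we may compute that sum and then put $s=q$ in the resulting rational function.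

**Step 4: the local sums.** *We add over $u$ and recognize a generating function of alcoves.* The lattice points of the tangent cone at $v_J$ are the
$$\mu\in\lambda-\sum_{i\notin J}c_i\alpha_i^\vee+\mathbb Z\Phi_J^\vee,\quad c_i\in\mathbb Z_{\ge0},$$
with $\langle\alpha_j,\mu\rangle\ge0$ for $j\in J$, and $\ge1$ for $j\in J\cap D_R(u)$. For them $\langle2\rho-2\rho_J,\mu\rangle=\langle2\rho-2\rho_J,\lambda\rangle-\sum c_in_i^J$. Factor $u=u^Ju_J$ with $u_J\in W_J$ and $u^J$ minimal in $uW_J$. Then $\ell(u)=\ell(u^J)+\ell(u_J)$ and $D_R(u)\cap J=D_R(u_J)$, so $\sigma_J^u$ depends only on $u_J$. The sum of $q^{-\ell(u^J)}$ over all $u^J$ is $P_{W_f}(p)/P_{W_J}(p)$. Replace $\mu$ by its projection $\nu$ to $\mathrm{span}\,\Phi_J^\vee$ along the common kernel of the $\alpha_j$, $j\in J$. This keeps all $\langle\alpha_j,\cdot\rangle$ with $j\in J$, hence $2\rho_J$, and puts $\nu$ in the coweight lattice of $\Phi_J$. Thus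
$$\sum_uq^{-\ell(u)}\sigma_J^u=\frac{P_{W_f}(p)}{P_{W_J}(p)}\sum_{c\ge0}s^{\langle2\rho-2\rho_J,\lambda\rangle-\sum c_in_i^J}\,G_c,\qquad G_c=\sum_\nu q^{\langle2\rho_J,\nu\rangle}\sum_{v\in W_J^\nu}q^{-\ell(v)},$$
where $\nu$ runs over the $J$-dominant elements of one coset $\nu_c+\mathbb Z\Phi_J^\vee$ in the coweight lattice.

*Claim: $G_c=\prod_{e\in\exp(J)}(1-q^e)^{-1}$ for every $c$.* In $\mathrm{span}\,\Phi_J^\vee$ consider the hyperplanes $\langle\alpha,x\rangle=k$, $\alpha\in\Phi_J^+$, their alcoves, and the basic alcove $A_J$, where all $\alpha\in\Phi_J^+$ take values in $(0,1)$. The group $W_J\ltimes\mathbb Z\Phi_J^\vee$ is simply transitive on alcoves, and translation by the coweight $\nu_c$ permutes the hyperplanes. Hence each alcove is $t_\nu u\,A_J$ for exactly one pair $\nu\in\nu_c+\mathbb Z\Phi_J^\vee$, $u\in W_J$. The computation of (1) used only that $\nu$ pairs integrally with roots. So $t_\nu uA_J$ lies in the dominant chamber iff $\nu$ is $J$-dominant and $u^{-1}\in W_J^\nu$,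 and then it is separated from $A_J$ by $\langle2\rho_J,\nu\rangle-\ell(u)$ hyperplanes. So $G_c=\sum_Aq^{d(A)}$ over all dominant alcoves $A$, with $d(A)$ the number of hyperplanes separating $A$ from $A_J$. This does not depend on the coset. For the zero coset it is the length generating function of minimal right coset representatives, so Bott's theorem, applied to each component of $\Phi_J$ (alcoves are products and $d$ is additive), gives the claim.

Summing over $c$ gives $\prod_{i\notin J}(1-s^{-n_i^J})^{-1}$, and $s=q$ gives $T_J$. $\square$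

**Using the formula.** $P_\lambda$ is the sum of the expansions of the $T_J$ at $q=0$, and also the sum of their expansions at $q=\infty$. Put $\mathrm{off}_J=\langle2\rho-2\rho_J,\lambda\rangle$. Since $\frac1{1-q^{-n}}=-\frac{q^n}{1-q^n}$, the expansion of $T_J$ at $q=0$ has lowest degree
$$\mathrm{st}_J=\mathrm{off}_J-(N-|\Phi_J^+|)+\sum_{i\notin J}n_i^J\ \ge\ \mathrm{off}_J-N .\tag{6}$$
Also $\mathrm{off}_J=\sum_{\alpha\in\Phi^+\setminus\Phi_J}\langle\alpha,\lambda\rangle$, so $\mathrm{off}_J\ge\mathrm{off}_{J'}$ if $J\subseteq J'$.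

## Unimodality in rank at most two

**Theorem 3.** The conjecture is true for $A_1,A_2,B_2=C_2,G_2$ (all $\lambda$).

$A_1$ was done above, and $\lambda=0$ gives $P_0=1$. So let the rank be $2$ and $\lambda\ne0$.

**Step 1: two expansions of $(1-q)P_\lambda$.** *One is good for small $i$, the other for large $i$.* Let $h=3,4,6$ be the Coxeter number for $A_2,B_2,G_2$ (degrees $2,h$; exponents $1,h-1$), $\ell=\langle2\rho,\lambda\rangle$, $\lambda_k=\langle\alpha_k,\lambda\rangle$, and $o_k=\ell-\lambda_k=\mathrm{off}_{\{k\}}$. Let $n_k=2-\langle\alpha_k,\alpha_{k'}^\vee\rangle$ with $k'\ne k$, so $(n_1,n_2)$ is, up to order, $(3,3),(3,4),(3,5)$. Since $P_{W_f}(p)=\frac{(1-p^2)(1-p^h)}{(1-p)^2}$ and $1-q=-q(1-p)$, Theorem 2 gives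
$$(1-q)P_\lambda=\frac1{1-q^{h-1}}+\sum_{k=1,2}q^{o_k}\frac{1-p^h}{(1-p)(1-p^{n_k})}-q^{\ell+1}\frac{1-p^h}{(1-p)(1-p^2)} .$$
At $q=\infty$ the first term has only negative powers of $q$, so for $i\ge0$
$$c_i=V_1(o_1-i)+V_2(o_2-i)-U(\ell+1-i),\tag{7}$$
where $V_k,U$ are the coefficient functions of $\frac{1-p^h}{(1-p)(1-p^{n_k})}$ and $\frac{1-p^h}{(1-p)(1-p^2)}$ in powers of $p$, zero at negative arguments.

At $q=0$ the $k$-term begins in degree $o_k+n_k+1-h$ and the last in degree $\ell+4-h$ (the *starting degrees*). For $0\le i$ below all starting degrees, $c_i$ is $1$ or $0$ according to whether $(h-1)\mid i$, so $c_i\ge0$.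

Put $m=\max(\lambda_1,\lambda_2)\ge1$ and $o=\min(o_1,o_2)=\ell-m$. The values at $0,1,2,\dots$ are:

* $A_2$: $U=1,1,2,1,2,1,\dots$ (from $\frac{1+p+p^2}{1-p^2}$); $V_k\equiv1$.
* $B_2$: $U=1,1,2,2,2,\dots$ (from $\frac{1+p^2}{1-p}$); $V=1,1,1,2,1,1,2,\dots$ for $n_k=3$ (from $\frac{1+p+p^2+p^3}{1-p^3}$); $V\equiv1$ for $n_k=4$.
* $G_2$: $U=1,1,2,2,3,3,3,\dots$ (from $\frac{1+p^2+p^4}{1-p}$); $V=1,1,1,2,2,2,\dots$ for $n_k=3$ (from $\frac{1+p^3}{1-p}$); $V=1,1,1,1,1,2,1,1,1,1,2,\dots$ for $n_k=5$ (from $\frac{1+p+\dots+p^5}{1-p^5}$).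

In all cases $V_k\le2$, and $V_k(y)\le1$ for $y\le2$.

**Step 2: $c_i\le0$ for $i>o$.** *This handles the descending side at once.* For $i>o$ at most one $V$-term in (7) is nonzero. If none is, then $c_i\le0$. If one is, its argument is $y=o_k-i\ge0$, and $U$ has argument $y+\lambda_k+1\ge y+1$. From the lists, $U(z)\ge V_k(y)$ whenever $z\ge y+1$: if $y\le2$ then $V_k(y)\le1\le U(z)$. If $y\ge3$ then $z\ge4$; in $B_2$ and $G_2$ we have $U(z)\ge2\ge V_k(y)$, and in $A_2$ $V_k(y)=1\le U(z)$.

**Step 3: the ascending side, type by type.** *It remains to control $i\le o$.*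

*$A_2$.* The starting degrees are $o_k+1$ and $\ell+1$, all $>o$. So $c_i\ge0$ for $i\le o$, and with Step 2 the sequence is unimodal.

*$B_2$.* Let $n_k=3$, $n_{k'}=4$. The starting degrees are $o_k$, $o_{k'}+1$, $\ell$, all $\ge o$, so $c_i\ge0$ for $i<o$. Whatever the sign of $c_o$, Step 2 then gives unimodality. In detail: if $o_k>o$, then $o=o_{k'}$, all starting degrees exceed $o$ and $c_o\ge0$. If $o_k=o$, then in (7) $V_k(0)=1$, $V_{k'}\le1$ and $U(m+1)=2$ (as $m+1\ge2$), so $c_o\le0$.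

*$G_2$.* Let $n_k=3$, $n_{k'}=5$. The starting degrees are $o_k-2$, $o_{k'}$, $\ell-2$, all $\ge o-2$, so $c_i\ge0$ for $i<o-2$. Let $i\in\{o-2,o-1,o\}$, $i\ge0$. The $V$-term with offset $o$ has argument $y=o-i\le2$, so it is $\le1$. The other has offset $o'=\ell-\lambda'$ with $\lambda'=\min(\lambda_1,\lambda_2)$, and argument $y'=o'-i\ge y$. If $y'\le2$, the two $V$-terms sum to $\le2\le U(y+m+1)$, since $\ell+1-i=y+m+1\ge2$. If $y'\ge3$, they sum to $\le3=U(\ell+1-i)$, since $\ell+1-i=y'+\lambda'+1\ge4$. So $c_i\le0$ for these $i$, and with Step 2 for all $i\ge\max(0,o-2)$. The sequence is unimodal. $\blacksquare$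

## Failure linear in the length in $A_4$

**Theorem 4.** (a) In $A_4$ the failure is linear in the length. There are $\lambda^{(d)}$ ($d\ge1$) with $\ell=\ell(t_{\lambda^{(d)}})\to\infty$ and an index $i$ with $c_i\le-(\frac1{48}-o(1))\ell$ and $c_{i+1}\ge(\frac1{48}-o(1))\ell$. (b) In $D_4$ the conjecture fails for $\lambda=(12,12,12,0)$ ($c_{103}=-2$, $c_{104}=1$). It fails for infinitely many $\lambda=(x,x,x,0)$, with $-c_i$ and $c_{i+1}$ unbounded.

In this section we prove (a). Theorem 1 is the case $d=1$ of the family $\lambda=a\omega_1^\vee+d\omega_4^\vee$ ($\omega_i^\vee$ the fundamental coweights), that is $(a+d,d,d,d,0)$ up to a shift. There $c_{2n-1}$ was only $-4$ while $c_{2n}$ grew; letting $d$ grow makes the negative coefficient grow too. Put $s=a+4d$ and assume $5\mid s$ (the condition for $\lambda\in Q^\vee$) and $a>8d+10$.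

**Step 1: the relevant $J$.** *We find which terms of (5) matter modulo $q^{2s+1}$.* Four positive roots contain $\alpha_1$. If the component of $J$ containing node $1$ has size $k$ ($k=0$ if $1\notin J$), then $k$ of these lie in $\Phi_J$, so $\mathrm{off}_J\ge(4-k)a$. For $k\le1$, (6) with $N=10$ gives $\mathrm{st}_J\ge3a-10>2a+8d=2s$. The remaining $J$ are $I$, $\{1,2,3\}$, $\{1,2,4\}$, $\{1,2\}$. Counting the roots outside $\Phi_J$ that contain $\alpha_1$ (weight $a$) and $\alpha_4$ (weight $d$), their offsets are $0$, $a+4d=s$, $2a+3d$, $2a+4d$. Moreover $n_4^{\{123\}}=2+3=5$, $n_3^{\{124\}}=2+2+1=5$, $n_3^{\{12\}}=4$, $n_4^{\{12\}}=2$.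

**Step 2: the four terms times $1-q$.** *We simplify them in powers of $q$.*

* $J=I$: $\frac1{\phi_2\phi_3\phi_4}$.
* $J=\{1,2,3\}$: $\frac{P_{W_f}(p)}{P_{W_J}(p)}=\frac{1-p^5}{1-p}$, so the term is $q^s\frac1{1-p}\cdot\frac1{\phi_2\phi_3}=-\frac{q^{s+1}}{\phi_1\phi_2\phi_3}$.
* $J=\{1,2,4\}$: the quotient is $\frac{(1-p^5)(1-p^4)}{(1-p)(1-p^2)}$, so the term is $q^{2a+3d}\frac{1+p^2}{1-p}\cdot\frac1{\phi_1\phi_2}=-\frac{q^{2a+3d-1}(1+q^2)}{\phi_1^2\phi_2}$.
* $J=\{1,2\}$: the quotient is $\frac{(1-p^5)(1-p^4)}{(1-p)^2}$, so the term is $q^{2a+4d}\frac{1-p^5}{(1-p)^2(1-p^2)}\cdot\frac1{\phi_2}=\frac{q^{2a+4d-1}(1-q^5)}{\phi_1^2\phi_2^2}$.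

Hence, modulo $q^{2s+1}$,
$$(1-q)P_\lambda\equiv\frac1{\phi_2\phi_3\phi_4}-\frac{q^{s+1}}{\phi_1\phi_2\phi_3}-\frac{q^{2a+3d-1}(1+q^2)}{\phi_1^2\phi_2}+\frac{q^{2a+4d-1}(1-q^5)}{\phi_1^2\phi_2^2}.\tag{8}$$

**Step 3: the coefficients at $2s-1$ and $2s$.** *The parity identity (3) again removes the main terms.* By (3), $A(2s-1)=B(s-2)$ and $A(2s)=B(s)$. The second term of (8) contributes $-B(s-2)$ and $-B(s-1)$. Since $B(s)-B(s-1)=r(s)$ and $2s-1=2a+8d-1$,
$$c_{2s-1}=X(0),\qquad c_{2s}=r(s)+X(1),$$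
$$X(\epsilon)=-[q^{5d+\epsilon}]\frac{1+q^2}{\phi_1^2\phi_2}+[q^{4d+\epsilon}]\frac{1-q^5}{\phi_1^2\phi_2^2}.$$

**Step 4: asymptotics.** *We choose $a$ so that both coefficients have the same size.* Both rational functions are proper, with a pole of order $3$ at $q=1$ with leading parts $\frac1{(1-q)^3}$ and $\frac54\cdot\frac1{(1-q)^3}$; their only other pole, at $q=-1$, has order $\le2$. So their coefficients are $\frac{k^2}2+O(k)$ and $\frac{5k^2}8+O(k)$, and
$$X(\epsilon)=-\tfrac{25}2d^2+10d^2+O(d)=-\tfrac52d^2+O(d).$$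
Take $s=30d^2$, i.e. $a=30d^2-4d$. Then $5\mid s$, and $a-8d-10=30d^2-12d-10\ge8d^2>0$ for $d\ge1$. Since $r(s)=5d^2+1$,
$$c_{2s-1}=-\tfrac52d^2+O(d),\qquad c_{2s}=\tfrac52d^2+O(d),\qquad\ell=\langle2\rho,\lambda\rangle=4a+4d=120d^2+O(d).$$
As $\frac52/120=\frac1{48}$, this proves (a) with $i=2s-1$. $\square$

## Failure in $D_4$

We prove Theorem 4(b). Let $\alpha_1=e_1-e_2$, $\alpha_2=e_2-e_3$, $\alpha_3=e_3-e_4$, $\alpha_4=e_3+e_4$. Then $2\rho=(6,4,2,0)$, $N=12$, and the exponents are $1,3,3,5$. Let $\lambda=(x,x,x,0)$ with $x\ge12$ even; then $\lambda$ is dominant, and it lies in $Q^\vee$ because its coordinate sum is even.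

**Step 1: the relevant $J$.** *Only two terms of (5) matter below degree $9x$.*

* $J=\{2,3,4\}$: $2\rho-2\rho_J=(6,0,0,0)$, $\mathrm{off}_J=6x$, $n_1^J=6$.
* $J=\{1,2,3\},\{1,2,4\}$: $2\rho-2\rho_J=(3,3,3,\pm3)$, $\mathrm{off}_J=9x$, $n=6$, and $\mathrm{st}_J=9x-6+6=9x$.
* $J=\{1,3,4\}$: vector $(5,5,0,0)$, $\mathrm{off}_J=10x$. $J=\{2,3\},\{2,4\}$: vectors $(6,2,2,\pm2)$, $\mathrm{off}_J=10x$. $J=\{1,2\}$: vector $(4,4,4,0)$, $\mathrm{off}_J=12x$.
* Every other $J\ne I$ is contained in $\{1,3,4\}$, $\{2,3\}$ or $\{2,4\}$, so $\mathrm{off}_J\ge10x$.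

In the last two cases $\mathrm{st}_J\ge10x-12\ge9x$ by (6). So below degree $9x$ only $J=I$ and $J=\{2,3,4\}$ contribute. For $J=\{2,3,4\}$ (type $A_3$) the quotient is $\frac{P_{W_f}(p)}{P_{W_J}(p)}=\frac{(1-p^4)(1-p^6)}{(1-p)(1-p^3)}$ (that is, $[4][6]/[3]$ in $p$). Hence
$$(1-q)T_J=q^{6x}\frac{1-p^4}{(1-p)(1-p^3)}\cdot\frac1{\phi_2\phi_3}=-q^{6x}\frac{\phi_4}{\phi_1\phi_3}\cdot\frac1{\phi_2\phi_3}=-q^{6x}\frac{1+q^2}{\phi_1\phi_3^2}.$$
So for $i<9x$
$$c_i=[q^i]\Big(\frac1{\phi_3^2\phi_5}-q^{6x}\,\frac{1+q^2}{\phi_1\phi_3^2}\Big).\tag{9}$$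
We also note $[q^k]\frac1{\phi_1\phi_3^2}=\sum_{0\le j\le k/3}(j+1)=\binom{\lfloor k/3\rfloor+2}2$ for $k\ge0$.

**Step 2: $x=12$.** *A direct evaluation, with $6x=72$ and $9x=108$.* In $\frac1{\phi_3^2\phi_5}$ use $t$ fives; the rest must be divisible by $3$, and $3w$ can be written in $w+1$ ways. For $103$: $t=2,5,\dots,20$, giving $32+27+22+17+12+7+2=119$. For $104$: $t=1,4,\dots,19$, giving $34+29+24+19+14+9+4=133$. The second function of (9) contributes $\binom{12}2+\binom{11}2=66+55=121$ (from $k=31$ and $k=29$) and $\binom{12}2+\binom{12}2=132$ (from $k=32$ and $k=30$). So $c_{103}=-2$ and $c_{104}=1$, and the conjecture fails for $\lambda=(12,12,12,0)$.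

**Step 3: general $x$ in closed form.** *We prepare the search for infinitely many $x$.* Put $S(w)=\sum_{0\le5t\le w}(w-5t+1)$. If $w=5g+\epsilon$ with $0\le\epsilon\le4$, then
$$S(w)=(g+1)\big(w+1-\tfrac52g\big)=\tfrac1{10}(w+5-\epsilon)(w+2+\epsilon)=\tfrac1{10}\big((w+\tfrac72)^2-(\tfrac32-\epsilon)^2\big)=\tfrac1{10}(w+\tfrac72)^2+O(1).$$
In total $3v+1$ the number of fives is $\equiv2\pmod 3$, and in total $3v+2$ it is $\equiv1$. So $[q^{3v+1}]\frac1{\phi_3^2\phi_5}=S(v-3)$ and $[q^{3v+2}]\frac1{\phi_3^2\phi_5}=S(v-1)$. With $u=v-2x\ge0$ the second function of (9) contributes $\binom{u+2}2+\binom{u+1}2=(u+1)^2$ and $2\binom{u+2}2=(u+1)(u+2)$. Thus, if $3v+2<9x$,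
$$c_{3v+1}=S(v-3)-(u+1)^2,\qquad c_{3v+2}=S(v-1)-(u+1)(u+2),$$
and therefore
$$10c_{3v+1}=(v+\tfrac12)^2-10(u+1)^2+O(1),\qquad10c_{3v+2}=(v+\tfrac52)^2-10(u+\tfrac32)^2+O(1).$$

**Step 4: a window for $v-\sqrt{10}\,u$.** *Both differences of squares get the sign we want.* Let $\theta=v-\sqrt{10}\,u$ and suppose $\theta\in[2.3,2.6]$. As $3.162<\sqrt{10}<3.1623$,
$$v+\tfrac12-\sqrt{10}(u+1)=\theta+\tfrac12-\sqrt{10}\le-0.06,\qquad v+\tfrac52-\sqrt{10}(u+\tfrac32)=\theta+\tfrac52-\tfrac32\sqrt{10}\ge0.05 .$$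
The complementary factors $v+\frac12+\sqrt{10}(u+1)$ and $v+\frac52+\sqrt{10}(u+\frac32)$ grow linearly in $u$. So $c_{3v+1}\to-\infty$ and $c_{3v+2}\to+\infty$ linearly as $u\to\infty$.

**Step 5: infinitely many admissible $u$.** *We check that the window is hit with $x$ even, and in the range of (9).* We need $v-u=2x\in4\mathbb Z$, i.e. $(\sqrt{10}-1)u+\theta\in4\mathbb Z$ with $\theta\in[2.3,2.6]$. Since $(\sqrt{10}-1)/4$ is irrational, its multiples are dense modulo $1$, so infinitely many integers $u>0$ work, and each gives an integer $v$ and an even $x=(v-u)/2$. As $u\to\infty$, $x\to\infty$, so $x\ge12$ eventually. Finally $3v\sim3\sqrt{10}\,u<9.49\,u$, while $9x=\frac92(v-u)\sim\frac92(\sqrt{10}-1)u>9.72\,u$; so $3v+2<9x$ for large $u$. With $i=3v+1$ we get infinitely many $\lambda=(x,x,x,0)$ with $c_i<0<c_{i+1}$ and both $-c_i$ and $c_{i+1}$ unbounded. $\blacksquare$
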